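\title{Stable rapidly oscillating periodic solutions of an undamped delay equation with negative feedback}

\begin{abstract}
We show that the equation $x'(t)=f(x(t-1))$ with smooth, bounded, non-monotone negative feedback $f$ can have a stable rapidly oscillating periodic solution. For every $n\ge1$ and $R\ge2$ we give an explicit $f$ and a periodic solution with $2n$ or $2n+1$ sign changes in every interval of the length of the delay, whose nontrivial Floquet multipliers all have modulus less than $1/R$. The nonlinearity is a smoothed step function, the multipliers are the roots of an explicit polynomial, and stability comes from cancellation between the jumps of the step function. The examples persist under $C^1$-small perturbations of $f$, among them real analytic ones. We also show that a fixed $T$-periodic solution $p$ with $\int_0^T f'(p(t))\,dt\neq0$ acquires a multiplier outside the unit circle when sufficiently many periods are added to the delay.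
\end{abstract}

\section{The problem and the results}\label{sec:intro}

We consider the delay differential equation
\begin{equation}\label{eq:main}
x'(t)=f(x(t-1)),
\end{equation}
where $f:\mathbb R\to\mathbb R$ is continuously differentiable, bounded with bounded derivative, and satisfies the \emph{negative feedback} condition $xf(x)<0$ for all $x\ne0$. It is the case $d\equiv1$ of the state-dependent equation $x'(t)=f(x(t-d(x(t))))$, and it has no instantaneous damping term. The state space is $C=C([-1,0],\mathbb R)$ with the sup norm $\|\cdot\|$; for a function $x$ we write $x_t(s)=x(t+s)$, $s\in[-1,0]$. Given $\varphi\in C$, integration on $[0,1]$, $[1,2],\dots$ in turn (the method of steps) yields the unique solution $x^\varphi:[-1,\infty)\to\mathbb R$ with $x^\varphi_0=\varphi$.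

Negative feedback drives $x$ toward $0$, but it reacts to the value taken one time unit earlier, so a solution that reaches $0$ tends to overshoot and oscillate. The speed of the oscillation is measured against the delay. For $\varphi\in C\setminus\{0\}$ let $\operatorname{sc}(\varphi)$ be the number of sign changes of $\varphi$, that is, the supremum of all $k\ge0$ for which there are $-1\le s_0<s_1<\dots<s_k\le0$ with $\varphi(s_{i-1})\varphi(s_i)<0$ for $i=1,\dots,k$. Zeros at which $\varphi$ does not change sign are not counted. A nonconstant periodic solution $p:\mathbb R\to\mathbb R$ that takes both signs is \emph{slowly oscillating} if $\operatorname{sc}(p_t)\le1$ for all $t$, and \emph{rapidly oscillating} if $\operatorname{sc}(p_t)\ge2$ for some $t$.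

Let $\mathcal O=\{p_t:t\in\mathbb R\}$ be the orbit of $p$. We call $p$ \emph{stable} (orbitally stable in the sense of Lyapunov) if for every $\rho>0$ there is $\rho'>0$ such that $\operatorname{dist}(\varphi,\mathcal O)<\rho'$ implies $\operatorname{dist}(x^\varphi_t,\mathcal O)<\rho$ for all $t\ge0$. We call $p$ \emph{exponentially orbitally stable} if there are $\rho_0,K,\gamma>0$ such that $\operatorname{dist}(\varphi,\mathcal O)<\rho_0$ implies
\[
\operatorname{dist}(x^\varphi_t,\mathcal O)\le Ke^{-\gamma t}\operatorname{dist}(\varphi,\mathcal O)\qquad(t\ge0).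
\]
The second property implies the first.

Rapid oscillations are easy to produce. A $T$-periodic solution of $x'(t)=f(x(t-r))$ also solves $x'(t)=f(x(t-r-nT))$ for every $n\ge0$; a window of the length of the new delay contains $n$ full periods, and a change of the time scale turns the new delay into $1$. The issue is stability. Two facts are known.
\begin{itemize}
\item[(i)] If $f$ is strictly decreasing, every rapidly oscillating periodic solution of \eqref{eq:main} is unstable.
\item[(ii)] For the damped equation $x'(t)=-\nu x(t)+f(x(t-1))$ with $\nu>0$, stable rapidly oscillating periodic solutions have been exhibited for suitable non-monotone $f$.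
\end{itemize}
The remaining case is the problem posed in \cite{Kennedy}: \emph{is there a non-monotone $f$, satisfying the hypotheses above, for which the undamped equation \eqref{eq:main} has a stable rapidly oscillating periodic solution?}

There are reasons to guess that the answer is no. A small perturbation $v$ of a solution $p$ of the damped equation obeys $v'(t)=-\nu v(t)+f'(p(t-1))v(t-1)$, so it decays as long as $f'(p(t-1))=0$. For \eqref{eq:main} the first term is missing: a perturbation is carried along unchanged while $f'(p(t-1))=0$ and is fed back into itself when $f'(p(t-1))\ne0$. In the simplest example, a smoothed sign function, this feedback doubles perturbations in every period (Example~\ref{ex:sign}), and Theorem~\ref{thm:C} below shows that adding periods to the delay eventually destabilizes the linearization under a mild hypothesis. Nevertheless the answer is yes. In the statements, the Floquet multipliers of $p$ are the nonzero spectral values of the period map of the linearized equation; they are recalled in Section~\ref{sec:floquet}.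

\begin{theorem}\label{thm:A}
Let $n\ge1$ be an integer and $R\ge2$. There is a $C^\infty$, bounded, non-monotone function $F$ with bounded derivative and $xF(x)<0$ for $x\ne0$ such that $x'(t)=F(x(t-1))$ has a periodic solution $p$ taking both signs with $\operatorname{sc}(p_t)\in\{2n,2n+1\}$ for all $t$; in particular $p$ is rapidly oscillating. Its Floquet multiplier $1$ is algebraically simple, and all other multipliers satisfy $|\mu|<1/R$. Consequently $p$ is exponentially orbitally stable, and in particular stable.
\end{theorem}

\begin{theorem}\label{thm:B}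
For $F$ and $p$ as constructed in the proof of Theorem~\ref{thm:A} there is $\kappa_0>0$ such that every $C^1$ function $g$ with negative feedback and $\sup|g-F|+\sup|g'-F'|<\kappa_0$ is non-monotone, and $x'(t)=g(x(t-1))$ has an exponentially orbitally stable rapidly oscillating periodic solution. Such $g$ can be chosen real analytic.
\end{theorem}

\begin{theorem}\label{thm:C}
Let $f\in C^1(\mathbb R)$, let $p$ be a nonconstant $T$-periodic solution of $x'(t)=f(x(t-r))$, $r>0$, and let $B=\int_0^Tf'(p(t))\,dt$. Then $p$ solves $x'(t)=f(x(t-r-nT))$ for all $n\ge0$. If $B\ne0$, then for all sufficiently large $n$ the function $p$, as a solution of this last equation, has a Floquet multiplier $\mu$ with $|\mu|>1$.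
\end{theorem}

Theorem~\ref{thm:A} alone answers the question. Theorem~\ref{thm:B} shows that the flat parts of the nonlinearity, which make the computation possible, are not essential to the phenomenon. Theorem~\ref{thm:C} marks a limit of the method: our nonlinearity contains a parameter $\varepsilon>0$ with $B=-3\varepsilon$, so $\varepsilon$ has to shrink as $n$ grows.

The proof of Theorem~\ref{thm:A} runs as follows. If $f$ is a smoothed step function and $p$ a smoothed polygon, solutions of the linearized equation are piecewise constant up to short transitions, and the multipliers are the characteristic roots of a linear recurrence (Sections~\ref{sec:floquet} and~\ref{sec:steps}). For the delay $r+nT$ these roots solve $\mu=G(\mu^{-n})$ with a polynomial $G$ that does not depend on $n$. We construct $f$ and $p$ with $G=1+O(\varepsilon)$ (Sections~\ref{sec:construction} and~\ref{sec:multipliers}), which forces all roots other than $1$ to be small. Section~\ref{sec:stability} passes from multipliers to stability, and Sections~\ref{sec:robust} and~\ref{sec:limit} prove Theorems~\ref{thm:B}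 and~\ref{thm:C}.

\section{Floquet multipliers and solutions on the whole line}\label{sec:floquet}

Let $D,T>0$, let $c:\mathbb R\to\mathbb C$ be continuous and $T$-periodic, and consider
\begin{equation}\label{eq:lin}
v'(t)=c(t)\,v(t-D).
\end{equation}
For equations with delay $D$, segments $v_t$ are taken on $[-D,0]$. The \emph{monodromy operator} $U$ on $C([-D,0],\mathbb C)$ sends $\varphi$ to $v_T$, where $v$ is the solution on $[-D,\infty)$ with $v_0=\varphi$. Since $c$ is $T$-periodic, $U^k\varphi=v_{kT}$. If $kT\ge D$, the segment $v_{kT}$ lies in the region $t\ge0$ where \eqref{eq:lin} holds, so these segments are uniformly bounded and uniformly Lipschitz for $\|\varphi\|\le1$, and $U^k$ is compact by the Arzel\`a--Ascoli theorem.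

We use the Riesz theory of a bounded operator $U$ with a compact power. Every nonzero $\mu$ in the spectrum $\sigma(U)$ is an isolated point of $\sigma(U)$ and an eigenvalue. For $\mu\neq0$ the space $N_\mu=\bigcup_m\ker(U-\mu)^m$ is finite-dimensional, hence equal to $\ker(U-\mu)^{m_0}$ for some $m_0$; its dimension is the \emph{algebraic multiplicity} of $\mu$. The space $N_\mu$ is the range of the spectral projection $\frac1{2\pi i}\oint(z-U)^{-1}dz$ over a small circle around $\mu$, and the restriction of $U$ to the kernel of this projection has spectrum $\sigma(U)\setminus\{\mu\}$.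

If $p$ is a $T$-periodic solution of $x'(t)=f(x(t-D))$ with $f\in C^1$, its \emph{Floquet multipliers} are the nonzero points of $\sigma(U)$ for $c(t)=f'(p(t-D))$. Differentiating the equation shows that $p'$ is a $T$-periodic solution of \eqref{eq:lin}. If $p$ is nonconstant then $(p')_0\ne0$, for otherwise $p'$ would vanish on $[-D,\infty)$; so $1$ is always a multiplier. It corresponds to translation along the orbit.

\medskip
\noindent\emph{Scaling.} If $x'(t)=f(x(t-D))$, then $y(s)=x(Ds)$ satisfies $y'(s)=Df(y(s-1))$. The isometry $\varphi\mapsto\varphi(D\,\cdot)$ from $C([-D,0],\mathbb C)$ onto $C([-1,0],\mathbb C)$ conjugates the monodromy operators for the periods $T$ and $T/D$ and preserves $\operatorname{sc}$. To prove Theorem~\ref{thm:A} we may therefore work with any delay $D$, count sign changes on windows of length $D$, and put $F=Df$ at the end.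

\medskip
An arbitrary initial segment has no structure that we could exploit, whereas solutions of \eqref{eq:lin} on all of $\mathbb R$ will turn out to be piecewise constant. The next lemma lets us compute multiplicities with such solutions. Let $(\mathcal Sv)(t)=v(t+T)$, and for $\mu\ne0$ let $E_\mu$ be the space of $C^1$ solutions $v:\mathbb R\to\mathbb C$ of \eqref{eq:lin} with $(\mathcal S-\mu)^mv=0$ for some $m$.

\begin{lemma}\label{lem:full}
For $\mu\neq0$ the map $v\mapsto v_0$ is an isomorphism of $E_\mu$ onto $N_\mu$. In particular $\mu$ lies in $\sigma(U)$ if and only if $E_\mu\ne0$, and its algebraic multiplicity is $\dim E_\mu$.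
\end{lemma}

\begin{proof}
Since $(\mathcal S^kv)_0=v_{kT}=U^kv_0$, we have $((\mathcal S-\mu)^mv)_0=(U-\mu)^mv_0$, so the map goes into $N_\mu$.

Let $v\in E_\mu$ with $v_0=0$. Then $v=0$ on $[-D,\infty)$. The relation $(\mathcal S-\mu)^mv=0$ expresses $\mu^mv(t)$ through $v(t+T),\dots,v(t+mT)$; since $\mu\neq0$, induction gives $v=0$ on $[-D-kT,\infty)$ for all $k$.

Let $\varphi\in N_\mu$. The restriction $U_\mu$ of $U$ to $N_\mu$ is invertible, its only eigenvalue being $\mu$. For $k\ge0$ consider the solution that starts at time $-kT$ from $U_\mu^{-k}\varphi$. By periodicity of $c$ its segment at time $-(k-1)T$ is $U_\mu^{-(k-1)}\varphi$, so these solutions extend one another and define a solution $v$ on $\mathbb R$ with $v_{jT}=U_\mu^j\varphi$ for all $j\in\mathbb Z$. The solution $w=(\mathcal S-\mu)^{m_0}v$ has $w_{jT}=(U-\mu)^{m_0}U_\mu^j\varphi=0$, hence $w=0$ on $[jT-D,\infty)$, for every $j$. Thus $v\in E_\mu$ and $v_0=\varphi$.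
\end{proof}

\section{Step nonlinearities and polygonal solutions}\label{sec:steps}

Multipliers can be computed exactly when $f'$ vanishes along most of the orbit. This suggests starting from a step function, for which solutions are polygons, and smoothing it so that both the periodic solution and its linearization remain explicit.

\subsection{Smoothing}
Fix $\delta=\frac1{20}$ and a function $\eta\in C^\infty(\mathbb R)$ with $\eta=0$ on $(-\infty,-1]$, $\eta=1$ on $[1,\infty)$, $\eta$ strictly increasing on $[-1,1]$, $\eta'(0)>0$ and $\eta(s)+\eta(-s)=1$; a normalized primitive of $e^{-1/(1-s^2)}$ will do. The symmetry gives $\int_{-1}^1\eta=1$.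

Let $\Lambda\subset\mathbb R$ be a finite set of \emph{levels} at mutual distance at least $1$, and let $f^*:\mathbb R\setminus\Lambda\to[-2,2]$ be constant on each component of $\mathbb R\setminus\Lambda$. Put $\Delta_c=f^*(c+)-f^*(c-)$ and
\begin{equation}\label{eq:smooth}
f(x)=f^*(-\infty)+\sum_{c\in\Lambda}\Delta_c\,\eta\Big(\frac{x-c}\delta\Big).
\end{equation}
Then $f\in C^\infty$; outside the open $\delta$-neighborhoods of the levels $f=f^*$ and $f'=0$; and for $|x-c|\le\delta$ the value $f(x)$ is a convex combination of $f^*(c-)$ and $f^*(c+)$. In particular $|f|\le2$, and $f'$ has compact support.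

\begin{definition}\label{def:polygon}
Let $r,T>0$. A continuous $T$-periodic function $P$ is an \emph{admissible polygon} for $f^*$ and the delay $r$ if it takes values in $\Lambda$ only at finitely many \emph{crossing times} $\tau_1,\dots,\tau_N$ modulo $T$, and if, with the \emph{corner times} $t_i=\tau_i+r$, the following hold.
\begin{itemize}
\item[(P1)] Between consecutive corner times $P$ is linear and $P'(t)=f^*(P(t-r))$.
\item[(P2)] The points $\tau_i+kT$ and $t_i+kT$ $(1\le i\le N,\ k\in\mathbb Z)$ are pairwise at distance at least $\frac12$.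
\item[(P3)] The slope of $P$ at $\tau_i$ is $\pm S_i$ with $S_i\ge1$.
\item[(P4)] The corner values $P(t_i)$ are at distance at least $1$ from $\Lambda$.
\end{itemize}
\end{definition}

The closed intervals between consecutive corner times are the \emph{pieces} of $P$. Let $c_i=P(\tau_i)$, $h_i=\delta/S_i\le\delta$, $I_i=[\tau_i-h_i,\tau_i+h_i]$ and $J_i=I_i+r$, and write $\mathcal I$ and $\mathcal J$ for the unions of all translates by $T\mathbb Z$ of the $I_i$ and of the $J_i$. By (P2) and (P3) all these \emph{windows} are pairwise disjoint, so $P$ is linear on $I_i$ and runs through $[c_i-\delta,c_i+\delta]$ there. The components of $\mathbb R\setminus\mathcal J$ are called \emph{gaps}. Each piece contains exactly one gap, and each translate of an $I_i$ lies in a gap.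

\begin{lemma}\label{lem:smooth}
Let $P$ be an admissible polygon. Define the $T$-periodic function $p$ by $p=P$ off $\mathcal J$ and
\[
p(t)=P(t_i-h_i)+\int_{t_i-h_i}^tf(P(s-r))\,ds\qquad(t\in J_i).
\]
Then $p\in C^1$ and $p'(t)=f(p(t-r))$ for all $t$. On $J_i$ we have $|p-P(t_i)|\le6\delta$. Moreover $f'(p(s))=0$ for $s\notin\mathcal I$, and
\begin{equation}\label{eq:beta}
\int_{I_i}f'(p(s))\,ds=\beta_i:=\frac{\Delta_{c_i}}{S_i},\qquad\text{so that}\qquad\int_0^Tf'(p(s))\,ds=\sum_{i=1}^N\beta_i .
\end{equation}
\end{lemma}

\begin{proof}
\emph{Continuity.} The substitution $x=P(s)$ and $\int_{-1}^1\eta=1$ give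
\[
\int_{I_i}f(P(s))\,ds=\frac1{S_i}\int_{c_i-\delta}^{c_i+\delta}f(x)\,dx=\frac{\delta}{S_i}\big(f^*(c_i-)+f^*(c_i+)\big)=\int_{I_i}f^*(P(s))\,ds,
\]
and the last integral is the increment of $P$ over $J_i$ by (P1). So $p$ agrees with $P$ at both ends of $J_i$ and is continuous. This is the step that needs the symmetry of $\eta$.

\emph{The corners stay away from the levels.} On $J_i$ both $p$ and $P$ have slope at most $2$ in modulus. Hence $|P-P(t_i)|\le2\delta$ and $|p-P(t_i)|\le2\delta+4\delta=6\delta$ on $J_i$.

\emph{For $s\notin\mathcal I$, the points $p(s)$ and $P(s)$ lie outside the open $\delta$-neighborhoods of the levels and in the same component of $\mathbb R\setminus\Lambda$.} Suppose $|P(s)-c|<\delta$ with $c\in\Lambda$, and consider a piece containing $s$. Its end values are at distance at least $1$ from $c$ by (P4). As $P$ is linear on the piece, they lie on opposite sides of $c$, so the piece contains a crossing time $\tau_i+kT$ with $c_i=c$, and $S_i|s-\tau_i-kT|<\delta$ gives $s\in\mathcal I$. This proves the claim for $s\notin\mathcal J$, where $p(s)=P(s)$. For $s\in J_i+kT$,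 both points lie within $6\delta=0.3$ of $P(t_i)$, which is at distance at least $1$ from $\Lambda$, and the claim follows since $0.3+\delta<1$. Consequently $f(p(s))=f^*(P(s))$ and $f'(p(s))=0$ for $s\notin\mathcal I$.

\emph{The equation.} For $t\notin\mathcal J$ we have $t-r\notin\mathcal I$, so $p'(t)=P'(t)=f^*(P(t-r))=f(p(t-r))$. For $t$ interior to $J_i$ we have $t-r\in I_i$, where $p=P$, and the equation is the definition of $p$. Thus it holds off the discrete set of window endpoints. Since $p$ and the right-hand side are continuous, $p\in C^1$ and the equation holds everywhere.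

\emph{The integrals.} On $I_i$ we have $p'=\pm S_i$, so $\int_{I_i}f'(p)\,ds=\pm S_i^{-1}\big(f(c_i\pm\delta)-f(c_i\mp\delta)\big)=\Delta_{c_i}/S_i$ for either sign.
\end{proof}

\subsection{The jump rule}
Let $n\ge0$ and $D=r+nT$. Then $p$ solves $x'(t)=f(x(t-D))$, with linearization
\begin{equation}\label{eq:var}
v'(t)=f'(p(t-D))\,v(t-D).
\end{equation}
For a window $J=J_i+kT$ let $\Gamma^-$ and $\Gamma^+$ be the gaps to its left and right, and let the \emph{source} $\Gamma^s$ be the gap that contains $J-D=I_i+(k-n)T$.

\begin{lemma}\label{lem:jump}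
Every solution $v:\mathbb R\to\mathbb C$ of \eqref{eq:var} is constant on each gap $\Gamma$, with a value $v(\Gamma)$, and for every window $J=J_i+kT$
\begin{equation}\label{eq:jump}
v(\Gamma^+)=v(\Gamma^-)+\beta_i\,v(\Gamma^s).
\end{equation}
Conversely, every family of numbers $v(\Gamma)$ that satisfies \eqref{eq:jump} for all windows comes from exactly one solution of \eqref{eq:var} on $\mathbb R$.
\end{lemma}

\begin{proof}
For $t\notin\mathcal J$ we have $t-D\notin\mathcal I$, so $v'(t)=0$ by Lemma~\ref{lem:smooth}. For $t\in J$ we have $v(t-D)=v(\Gamma^s)$, so, with $a$ the left end of $J$,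
\begin{equation}\label{eq:fill}
v(t)=v(\Gamma^-)+v(\Gamma^s)\int_a^tf'(p(s-D))\,ds\qquad(t\in J).
\end{equation}
At the right end of $J$ this is \eqref{eq:jump} by \eqref{eq:beta}, and \eqref{eq:fill} shows that the gap values determine $v$. Conversely, given the numbers $v(\Gamma)$, define $v$ on the windows by \eqref{eq:fill}. It is continuous by \eqref{eq:jump} and satisfies \eqref{eq:var} off the window endpoints, hence everywhere, since both $v$ and the right-hand side are continuous.
\end{proof}

The rule has a direct meaning. Raising a piece of slope $\pm S$ by a small amount $v$ moves its crossing of the level $c$ in time by $\mp v/S$. The corner that this crossing causes one delay later moves by the same amount, and this displaces the piece after the corner by $\Delta_cv/S$ relative to the piece before it.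

For two-sided sequences let $\lambda$ be the backward shift, $(\lambda\xi)(j)=\xi(j-1)$, and let $\alpha=\lambda^n$. We also use an elementary fact: if $g_m\neq0$, the two-sided solutions of $Y(j)=g_1Y(j-1)+\dots+g_mY(j-m)$ are determined by any $m$ consecutive values, which can be prescribed, and in these coordinates the forward shift is a companion matrix with characteristic polynomial $\mu^m-g_1\mu^{m-1}-\dots-g_m$.

\begin{example}\label{ex:sign}
Let $\Lambda=\{0\}$, $f^*=1$ on $(-\infty,0)$ and $f^*=-1$ on $(0,\infty)$, so $\Delta_0=-2$. Let $r=1$, $T=4$, $P(t)=t-1$ on $[0,2]$ and $P(t)=3-t$ on $[2,4]$. The crossing times are $1,3$, the corner times are $2,4$, the corner values are $\pm1$, and $P(t-1)<0$ for $t\in(0,2)$, $P(t-1)>0$ for $t\in(2,4)$; so $P$ is admissible, with $\beta_1=\beta_2=-2$. Take $D=1+4n$ and let $w_1(j),w_2(j)$ be the values of $v$ on the rising and on the falling piece in $[4j,4j+4]$. The corner $4j+2$ has its source at time $4(j-n)+1$ and the corner $4j$ at time $4(j-n-1)+3$, so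
\[
w_2=w_1-2\alpha w_1,\qquad w_1=\lambda w_2-2\lambda\alpha w_2 .
\]
Solutions of \eqref{eq:var} thus correspond to sequences $Y=w_2$ with $Y=\lambda G(\alpha)Y$, where $G(\alpha)=(1-2\alpha)^2$, and $\mathcal S$ corresponds to the forward shift. For $n=0$ the recurrence is $Y(j)=Y(j-1)$, and by Lemma~\ref{lem:full} the slowly oscillating solution has the simple multiplier $1$ and no other. For $n\ge1$ the multipliers are the roots of $\mu^{2n+1}-\mu^{2n}+4\mu^n-4$. Their product has modulus $4$, so one of them lies outside the unit circle. For $n=1$ the polynomial is $(\mu-1)(\mu^2+4)$, and the multipliers are $1$ and $\pm2i$.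
\end{example}

\subsection{What a stable example needs}\label{sec:design}
The following considerations explain the shape of the construction; the proofs do not depend on them. Suppose that, as in the example, the relations \eqref{eq:jump} reduce to $Y=\lambda G(\alpha)Y$ with a polynomial $G$ independent of $n$ and $G(0)=1$. Inserting $Y(j)=\mu^j$ gives
\[
\mu=G(\mu^{-n}).
\]
For $n=0$ only the value $G(1)$ matters. For $n\ge1$ and $|\mu|\ge1/R$ the argument $\mu^{-n}$ ranges over the disk of radius $R^n$. If $G$ were identically $1$, the only multiplier would be $1$. So we look for a polygon whose polynomial $G$ is close to $1$ on a large disk.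

To first order in $\alpha$, a constant perturbation changes over one period by the factor $1+\alpha\sum_i\beta_i$, so $B=\sum_i\beta_i$ has to be small. If every level is crossed once upward with speed $S_+$ and once downward with speed $S_-$, the sum telescopes:
\[
B=\Big(\frac1{S_+}+\frac1{S_-}\Big)\big(f^*(+\infty)-f^*(-\infty)\big).
\]
For a decreasing $f^*$ with negative feedback the last factor is at least $\sup|f^*|$ in modulus. We need instead a function that is small near $\pm\infty$ and large somewhere in between; this is where monotonicity has to be given up. In the limiting case $f^*=S_+$ on a band of width $\ell_-$ to the left of $0$, $f^*=-S_-$ on a band of width $\ell_+$ to the right of $0$, and $f^*=0$ elsewhere.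

Such a polygon cannot run through both bands without stopping. If it did, it would spend the time $\ell_-/S_++\ell_-/S_-$ per period in the left band, so its total rise would be $\ell_-(1+S_+/S_-)$, and in the same way its total fall would be $\ell_+(1+S_-/S_+)$. Both must exceed $\ell_-+\ell_+$, which gives $\ell_-S_+/S_->\ell_+$ and $\ell_+S_-/S_+>\ell_-$; the product of these inequalities is $1>1$. Hence the polygon has to pause inside a band. We take $S_+=2$, $S_-=1$, $\ell_\pm=7$, so that the total rise is $21$, and place two pauses in the right band. Finally the value $0$ of $f^*$ is replaced by $\pm\varepsilon$, because negative feedback is a strict inequality.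

\section{The nonlinearity and the periodic solution}\label{sec:construction}

Fix $0<\varepsilon\le\frac1{128}$. Let $\Lambda=\{-8,-1,0,1,8\}$ and let $f^*$ be given by
\[
\begin{array}{c|cccccc}
x&(-\infty,-8)&(-8,-1)&(-1,0)&(0,1)&(1,8)&(8,\infty)\\ \hline
f^*(x)&\varepsilon&2&\varepsilon&-\varepsilon&-1&-\varepsilon
\end{array}
\]
so that
\[
\Delta_{-8}=2-\varepsilon,\quad\Delta_{-1}=-(2-\varepsilon),\quad\Delta_0=-2\varepsilon,\quad\Delta_1=-(1-\varepsilon),\quad\Delta_8=1-\varepsilon .
\]
Let $f$ be the smoothing \eqref{eq:smooth}. It is $C^\infty$ and bounded with bounded derivative, and it is not monotone since $f(-9)=\varepsilon<f(-4)=2>f(4)=-1$. Near a level $c\ne0$ it is a convex combination of two values with the sign of $-c$. For $|x|\le\delta$ we have $f(x)=\varepsilon(1-2\eta(x/\delta))$, which has the sign of $-x$ because $\eta$ is strictly increasing on $[-1,1]$ and $\eta(0)=\frac12$. Hence $xf(x)<0$ for $x\ne0$. The two short steps next to $0$ serve this purpose: a symmetric smoothing of a direct jump from $2$ to $-1$ would be positive at $0$.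

Let $r=10$, $\sigma=\frac74\varepsilon-\frac{21}4\varepsilon^2$ and $T=45+\sigma$, so $0<\sigma<\frac1{50}$. Let $P$ be the continuous $T$-periodic function that is linear on the ten pieces $[t_i,t_{i+1}]$ listed in Table~\ref{tab:pieces}, where $t_{11}=T$; see Figure~\ref{fig:polygon}. Each value in the table is the preceding one plus slope times length. Only pieces $6$, $7$, $8$ have lengths that depend on $\varepsilon$, namely $7-\frac74\varepsilon$, $7+\frac{21}4\varepsilon$ and $14-\frac74\varepsilon-\frac{21}4\varepsilon^2$. Thus $P(t_8)=5+\frac{21}4\varepsilon-\varepsilon(7+\frac{21}4\varepsilon)$, and $\sigma$ is chosen so that piece $8$ ends at the value $-9$. Pieces $9$ and $10$ have length $1$ and opposite slopes, so $P(T)=-9=P(0)$.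

\begin{table}[ht]
\centering
\renewcommand{\arraystretch}{1.25}
\begin{tabular}{c|c|c|c||c|c|c|c}
$i$&$t_i$&slope&$P(t_i)$&$i$&$t_i$&slope&$P(t_i)$\\ \hline
$1$&$0$&$2$&$-9$&$6$&$15$&$-1$&$12+\frac72\varepsilon$\\
$2$&$7$&$\varepsilon$&$5$&$7$&$22-\frac74\varepsilon$&$-\varepsilon$&$5+\frac{21}4\varepsilon$\\
$3$&$\frac{21}2$&$2$&$5+\frac72\varepsilon$&$8$&$29+\frac72\varepsilon$&$-1$&$5-\frac74\varepsilon-\frac{21}4\varepsilon^2$\\
$4$&$14$&$\varepsilon$&$12+\frac72\varepsilon$&$9$&$43+\sigma$&$-\varepsilon$&$-9$\\
$5$&$\frac{29}2$&$-\varepsilon$&$12+4\varepsilon$&$10$&$44+\sigma$&$\varepsilon$&$-9-\varepsilon$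
\end{tabular}
\caption{The pieces $[t_i,t_{i+1}]$ of $P$: left end, slope, and value at the left end.}\label{tab:pieces}
\end{table}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.24cm,y=0.24cm]
\fill[gray!15] (0,1) rectangle (45,8);
\fill[gray!15] (0,-8) rectangle (45,-1);
\draw[gray,dashed] (0,0) -- (45,0);
\foreach \y in {-8,-1,1,8} \node[left] at (-0.3,\y) {\scriptsize $\y$};
\node[right] at (45,4.5) {\scriptsize $f^*=-1$};
\node[right] at (45,-4.5) {\scriptsize $f^*=2$};
\draw[thick] (0,-9)--(7,5)--(10.5,5)--(14,12)--(15,12)--(22,5)--(29,5)--(43,-9)--(45,-9);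
\foreach \p in {(0.5,-8),(4,-1),(4.5,0),(5,1),(12,8),(19,8),(33,1),(34,0),(35,-1),(42,-8)} \fill \p circle (1.5pt);
\foreach \p in {(0,-9),(7,5),(10.5,5),(14,12),(14.5,12),(15,12),(22,5),(29,5),(43,-9),(44,-9)} \draw[fill=white] \p circle (1.4pt);
\foreach \p/\k in {(3.6,-4.5)/1,(8.75,3.9)/2,(11.8,10.2)/3,(14.5,13.2)/{4,5},(18,10.5)/6,(25.5,6.1)/7,(39.6,-4)/8,(44,-10.3)/{9,10}} \node at \p {\scriptsize $\k$};
\draw[|-|] (15,-5) -- node[above] {\scriptsize $10$} (25,-5);
\end{tikzpicture}
\caption{One period of the polygon $P$ in the limit $\varepsilon\to0$, with the pieces numbered. In the shaded bands $f^*$ equals $2$ or $-1$; elsewhere it is $\pm\varepsilon$. Dots are crossings of the levels $-8,-1,0,1,8$. Each crossing causes a corner (open circle) $10$ time units later, modulo the period. Pieces $2$ and $7$ are the pauses in the upper band.}\label{fig:polygon}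
\end{figure}

\begin{proposition}\label{prop:solution}
$P$ is an admissible polygon for $f^*$ and the delay $10$, with the data of Table~\ref{tab:crossings}. For $n\ge1$ and $D=10+nT$, the function $p$ of Lemma~\ref{lem:smooth} is a $T$-periodic solution of $x'(t)=f(x(t-D))$ that takes both signs and has $2n$ or $2n+1$ sign changes on every window $[t-D,t]$. Moreover $\int_0^Tf'(p(t))\,dt=-3\varepsilon$.
\end{proposition}

\begin{table}[ht]
\centering
\renewcommand{\arraystretch}{1.25}
\begin{tabular}{c|c|c|c|c|c|c|c}
$i$&$\tau_i$&$c_i$&$P'(\tau_i)$&in piece&$P$ enters&$f^*$ there&$\beta_i$\\ \hline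
$1$&$35+\sigma$&$-1$&$-1$&$8$&$(-8,-1)$&$2$&$-(2-\varepsilon)$\\
$2$&$42+\sigma$&$-8$&$-1$&$8$&$(-\infty,-8)$&$\varepsilon$&$2-\varepsilon$\\
$3$&$\frac12$&$-8$&$2$&$1$&$(-8,-1)$&$2$&$1-\frac\varepsilon2$\\
$4$&$4$&$-1$&$2$&$1$&$(-1,0)$&$\varepsilon$&$-(1-\frac\varepsilon2)$\\
$5$&$\frac92$&$0$&$2$&$1$&$(0,1)$&$-\varepsilon$&$-\varepsilon$\\
$6$&$5$&$1$&$2$&$1$&$(1,8)$&$-1$&$-\frac{1-\varepsilon}2$\\
$7$&$12-\frac74\varepsilon$&$8$&$2$&$3$&$(8,\infty)$&$-\varepsilon$&$\frac{1-\varepsilon}2$\\
$8$&$19+\frac72\varepsilon$&$8$&$-1$&$6$&$(1,8)$&$-1$&$1-\varepsilon$\\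
$9$&$33+\sigma$&$1$&$-1$&$8$&$(0,1)$&$-\varepsilon$&$-(1-\varepsilon)$\\
$10$&$34+\sigma$&$0$&$-1$&$8$&$(-1,0)$&$\varepsilon$&$-2\varepsilon$
\end{tabular}
\caption{The crossings in $[0,T)$, numbered so that $\tau_i+10=t_i$ modulo $T$.}\label{tab:crossings}
\end{table}

\begin{proof}
The values $P(t_i)$ lie in $[-9-\varepsilon,-9]\cup[4.9,5.1]\cup[12,12.1]$, at distance at least $1$ from $\Lambda$; this is (P4). A piece crosses exactly the levels between its end values, so only pieces $1,3,6,8$ contain crossings. On these pieces $P(t)$ equals
\[
-9+2t,\qquad5+\tfrac72\varepsilon+2\big(t-\tfrac{21}2\big),\qquad12+\tfrac72\varepsilon-(t-15),\qquad-9+(43+\sigma-t),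
\]
and solving $P(t)=c$ gives the ten times $\tau_i$ of Table~\ref{tab:crossings}. The slopes there are $2$ or $-1$, which is (P3). Comparison of the tables shows $\tau_i+10=t_i$ for $3\le i\le10$ and $\tau_i+10=t_i+T$ for $i=1,2$. For $t\in(t_i,t_{i+1})$ the time $t-10$ therefore lies, modulo $T$, between the crossing $\tau_i$ and the next one, so $P(t-10)$ stays in the interval that $P$ enters at $\tau_i$. The value of $f^*$ on this interval, listed in Table~\ref{tab:crossings}, is the slope of piece $i$ in Table~\ref{tab:pieces}; this is (P1). In increasing order, with corner times underlined and the terms in $\varepsilon$ (all smaller than $0.03$) omitted, the twenty times are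
\[
\underline0,\ \tfrac12,\ 4,\ \tfrac92,\ 5,\ \underline7,\ \underline{\tfrac{21}2},\ 12,\ \underline{14},\ \underline{\tfrac{29}2},\ \underline{15},\ 19,\ \underline{22},\ \underline{29},\ 33,\ 34,\ 35,\ 42,\ \underline{43},\ \underline{44},
\]
followed by $T$. The differences $\frac12$ occur between times that do not depend on $\varepsilon$, and all other differences exceed $0.9$; this is (P2). Lemma~\ref{lem:smooth} and periodicity show that $p$ solves the equation with delay $D$. In the last column of Table~\ref{tab:crossings} all entries cancel in pairs except $\beta_5+\beta_{10}=-3\varepsilon$, and \eqref{eq:beta} gives the integral.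

On $\mathcal J$ we have $|p|\ge1-6\delta>0$, so the zeros of $p$ are those of $P$, namely $\frac92$ and $34+\sigma$ modulo $T$. The function $p$ changes sign at each, and consecutive zeros are $29.5+\sigma$ or $15.5$ apart. The interior of $[t-D,t]$ contains a half-open interval of length $nT$, which has exactly $2n$ zeros, so there are at least $2n$ sign changes. The window is also the union of a half-open interval of length $nT$ and a closed interval of length $10<15.5$, so it contains at most $2n+1$ zeros.
\end{proof}

Since $p$ has two zeros per period and they are unequally spaced, $T$ is its minimal period.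

\section{The multipliers}\label{sec:multipliers}

Let $n\ge1$ and $D=10+nT$. For a solution $v$ of \eqref{eq:var} on $\mathbb R$ let $w_i(j)$ be its value on the gap contained in $[t_i,t_{i+1}]+jT$. The window at $t_i+jT$ has its source at time $t_i-10+(j-n)T$, which is $\tau_i+(j-n)T$ for $3\le i\le10$ and $\tau_i+(j-n-1)T$ for $i=1,2$. Reading the piece that contains $\tau_i$ and the factor $\beta_i$ from Table~\ref{tab:crossings}, we write \eqref{eq:jump} as
\begin{equation}\label{eq:system}
\begin{aligned}
w_1&=\lambda w_{10}-(2-\varepsilon)\lambda\alpha w_8,&\qquad w_2&=w_1+(2-\varepsilon)\lambda\alpha w_8,\\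
w_3&=w_2+(1-\tfrac\varepsilon2)\alpha w_1,& w_4&=w_3-(1-\tfrac\varepsilon2)\alpha w_1,\\
w_5&=w_4-\varepsilon\alpha w_1,& w_6&=w_5-\tfrac{1-\varepsilon}2\alpha w_1,\\
w_7&=w_6+\tfrac{1-\varepsilon}2\alpha w_3,& w_8&=w_7+(1-\varepsilon)\alpha w_6,\\
w_9&=w_8-(1-\varepsilon)\alpha w_8,& w_{10}&=w_9-2\varepsilon\alpha w_8 .
\end{aligned}
\end{equation}

\begin{proposition}\label{prop:chi}
Let
\begin{equation}\label{eq:G}
G(\alpha)=1-3\varepsilon\alpha+\tfrac34\varepsilon(1+3\varepsilon)\alpha^2+\tfrac94\varepsilon(1-\varepsilon)\alpha^3 .
\end{equation}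
The Floquet multipliers of $p$ for the delay $D$, with algebraic multiplicity, are exactly the roots of
\[
\chi(\mu)=\mu^{3n+1}-\mu^{3n}+3\varepsilon\mu^{2n}-\tfrac34\varepsilon(1+3\varepsilon)\mu^n-\tfrac94\varepsilon(1-\varepsilon)=\mu^{3n+1}\big(1-\mu^{-1}G(\mu^{-n})\big).
\]
\end{proposition}

\begin{proof}
Put $Y=w_8$. The nine equations in \eqref{eq:system} other than the one for $w_8$ determine, in the order $w_9,w_{10},w_1,w_2,\dots,w_7$, all other sequences from $Y$. Since $\lambda$ and $\alpha$ commute,
\[
w_{10}=(1-(1+\varepsilon)\alpha)Y,\qquad w_1=\lambda(1-3\alpha)Y,\qquad w_2=w_4=\lambda w_{10},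
\]
\[
w_3=\lambda w_{10}+(1-\tfrac\varepsilon2)\alpha w_1,\qquad w_6=\lambda w_{10}-\tfrac{1+\varepsilon}2\alpha w_1 .
\]
The remaining equation is $Y=(1+(1-\varepsilon)\alpha)w_6+\frac{1-\varepsilon}2\alpha w_3$. On its right side the coefficient of $\lambda w_{10}$ is $1+\frac32(1-\varepsilon)\alpha$, and the coefficient of $w_1$ is
\begin{equation}\label{eq:w1}
-\tfrac{1+\varepsilon}2\alpha+\tfrac{1-\varepsilon}2\alpha^2\big[(1-\tfrac\varepsilon2)-(1+\varepsilon)\big]=-\tfrac{1+\varepsilon}2\alpha-\tfrac34\varepsilon(1-\varepsilon)\alpha^2 .
\end{equation}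
So the equation reads $Y=\lambda G(\alpha)Y$ with
\[
G(\alpha)=\big(1-(1+\varepsilon)\alpha\big)\big(1+\tfrac32(1-\varepsilon)\alpha\big)-(1-3\alpha)\big(\tfrac{1+\varepsilon}2\alpha+\tfrac34\varepsilon(1-\varepsilon)\alpha^2\big).
\]
The coefficients of $\alpha$, $\alpha^2$, $\alpha^3$ are
\[
\tfrac32(1-\varepsilon)-(1+\varepsilon)-\tfrac{1+\varepsilon}2=-3\varepsilon,
\]
\[
-\tfrac32(1-\varepsilon^2)+\tfrac32(1+\varepsilon)-\tfrac34\varepsilon(1-\varepsilon)=\tfrac34\varepsilon(1+3\varepsilon),\qquad\tfrac94\varepsilon(1-\varepsilon),
\]
which is \eqref{eq:G}.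

By Lemma~\ref{lem:jump}, $v\mapsto Y$ is a linear bijection from the solutions of \eqref{eq:var} on $\mathbb R$ onto the two-sided solutions of $Y=\lambda G(\lambda^n)Y$, and it carries $\mathcal S$ to the forward shift. The recurrence has order $3n+1$ and last coefficient $\frac94\varepsilon(1-\varepsilon)\ne0$, so the forward shift acts on its solution space with characteristic polynomial $\chi$. For $\mu\ne0$ the space $E_\mu$ corresponds to the generalized eigenspace of the shift, whose dimension is the multiplicity of $\mu$ as a root of $\chi$. Lemma~\ref{lem:full} and $\chi(0)\neq0$ complete the proof.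
\end{proof}

From \eqref{eq:G}, $G(1)=1-3\varepsilon+\frac34\varepsilon+\frac94\varepsilon=1$, as it must be: the solution $v=p'$ gives the constant sequence $Y=-1$.

\begin{remark}\label{rem:why}
The vanishing of $G-1$ at $\varepsilon=0$ can be seen from Figure~\ref{fig:polygon}. The levels $-8$ and $-1$ are crossed on the same piece and their jumps are opposite, so a displacement of that piece moves the whole ascent that it causes in time and leaves its height unchanged; this is $w_2=\lambda w_{10}$ and $w_4=w_2$. The levels $1$ and $8$ are separated by the pauses, and there the cancellation is of second order. At $\varepsilon=0$ the source $w_1$ contributes $\alpha w_1$ to $w_3$ and $-\frac12\alpha w_1$ to $w_6$. For lines of slopes $2$ and $-1$ these are the same time shift. Both crossings of the level $8$ move together, so the pause $7$ that they cause moves without changing its length, and since pieces $6$ and $8$ have equal slopes, piece $8$ does not notice. This is the vanishing of the bracket in \eqref{eq:w1}, and it removes the term $\alpha^3$ from $G$. The coefficient of $\alpha$ is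 $B=0$, and then $G(1)=1$ removes the term $\alpha^2$.
\end{remark}

\begin{proposition}\label{prop:roots}
Let $R\ge2$ and $\varepsilon=R^{-3n}/16$. Then $1$ is a simple root of $\chi$, and all other roots satisfy $|\mu|<1/R$.
\end{proposition}

\begin{proof}
Note that $\varepsilon\le\frac1{128}$. The roots of $\chi$ are, with multiplicity, the reciprocals of the zeros of
\[
d(\zeta)=1-\zeta G(\zeta^n)=(1-\zeta)-\zeta\big(G(\zeta^n)-1\big).
\]
On $|\zeta|=R$ we have $|1-\zeta|\ge R-1\ge R/2$, while
\[
\big|\zeta\big(G(\zeta^n)-1\big)\big|\le R\,\varepsilon R^{3n}\big(3+\tfrac34(1+3\varepsilon)+\tfrac94\big)\le\tfrac{6.1}{16}R<\tfrac R2 .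
\]
So $d$ has no zero on $|\zeta|=R$, and by Rouch\'e's theorem it has as many zeros in $|\zeta|<R$, counted with multiplicity, as $1-\zeta$, namely one. Since $G(1)=1$, this zero is $\zeta=1$. All other zeros satisfy $|\zeta|>R$.
\end{proof}

\begin{example}\label{ex:n1}
For $n=1$ we have $\chi(\mu)=(\mu-1)\big(\mu^3+3\varepsilon\mu+\frac94\varepsilon(1-\varepsilon)\big)$, to be compared with $(\mu-1)(\mu^2+4)$ in Example~\ref{ex:sign}. The choice $R=2$, $\varepsilon=\frac1{128}$ gives a fully explicit solution with two or three sign changes per delay interval and three nontrivial multipliers, all of modulus less than $\frac12$.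
\end{example}

\section{From multipliers to stability}\label{sec:stability}

In this section $g\in C^1(\mathbb R)$, $L=\sup|g'|<\infty$, and $\Phi(t,\varphi)=x^\varphi_t$ is the semiflow of $x'(t)=g(x(t-1))$ on $C$. The multiplier $1$ prevents the time-$T$ map from being a contraction near the orbit. We remove this direction by following solutions until they return to a hyperplane transversal to the orbit. The return time is found by the implicit function theorem, which needs $\Phi$ to be $C^1$ in $(t,\varphi)$; this holds only for $t>1$, because $x^\varphi_t$ contains part of the merely continuous $\varphi$ for $t<1$.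

\begin{lemma}\label{lem:semiflow}
\begin{itemize}
\item[(a)] $\|\Phi(t,\varphi)-\Phi(t,\psi)\|\le e^{Lt}\|\varphi-\psi\|$ for $t\ge0$.
\item[(b)] Each $\Phi(t,\cdot)$ is $C^1$, and $D_\varphi\Phi(t,\varphi)\psi=v_t$, where $v'(t)=g'(x^\varphi(t-1))v(t-1)$ and $v_0=\psi$. If $\|\psi\|\le1$, then $|v|\le e^{Lt}$ on $[-1,t]$, and $v$ is Lipschitz on $[0,t]$ with constant $Le^{Lt}$.
\item[(c)] $\Phi$ is $C^1$ on $(1,\infty)\times C$, with $\partial_t\Phi(t,\varphi)=g\circ\Phi(t-1,\varphi)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The function $u(t)=\sup_{[-1,t]}|x^\varphi-x^\psi|$ satisfies $u(t)\le\|\varphi-\psi\|+L\int_0^tu$; apply Gronwall's inequality.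

(b) The map $\varphi\mapsto g\circ\varphi$ is $C^1$ on $C$ with derivative $\psi\mapsto(g'\circ\varphi)\psi$, because $g'$ is uniformly continuous on bounded intervals. On $[0,1]$ we have $x^\varphi(t)=\varphi(0)+\int_{-1}^{t-1}g(\varphi(s))\,ds$, so for $t\in[0,1]$ the segment $\Phi(t,\varphi)$ is a bounded linear function of the pair $(\varphi,g\circ\varphi)$, and the formula for the derivative follows. For larger $t$ compose with iterates of $\Phi(1,\cdot)$ and use the chain rule. The bound on $v$ follows as in (a), and then $|v'|\le Le^{Lt}$ on $[0,t]$.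

(c) The solution $x^\varphi$ is $C^1$ on $[0,\infty)$, so for $t>1$ the difference quotients of $t\mapsto x^\varphi_t$ converge uniformly to $g\circ x^\varphi_{t-1}$. This expression is continuous in $(t,\varphi)$, since $\Phi$ is jointly continuous by (a) and the continuity of $t\mapsto x_t^\varphi$. The operator $D_\varphi\Phi(t,\varphi)$ is locally Lipschitz in $t>1$ in operator norm, uniformly in $\varphi$, by (b). For the dependence on $\varphi$, let $v,\tilde v$ be the solutions in (b) for $\varphi,\tilde\varphi$ with the same $\psi$, $\|\psi\|\le1$, and let $m=\sup_{[-1,t]}|g'(x^\varphi)-g'(x^{\tilde\varphi})|$. Then $|v'(s)-\tilde v'(s)|\le me^{Lt}+L|v(s-1)-\tilde v(s-1)|$ on $[0,t]$, so $\|v_t-\tilde v_t\|\le mte^{2Lt}$ by Gronwall's inequality, and $m\to0$ as $\tilde\varphi\to\varphi$, uniformly for bounded $t$. Both partial derivatives are continuous, so $\Phi$ is $C^1$.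
\end{proof}

The next lemma is stated for a general return map because it is used again in Section~\ref{sec:robust}, where the fixed point is not known in advance.

\begin{lemma}\label{lem:return}
Let $A\subset C$ be a closed affine subspace with direction space $H$, let $V\subset C$ be open, $M>2$, and let $s:V\to[-1,1]$ be $C^1$ with $\mathcal P(\varphi):=\Phi(M+s(\varphi),\varphi)\in A$ for $\varphi\in V$. Let $\varphi_*\in A\cap V$ satisfy $\mathcal P(\varphi_*)=\varphi_*$. Suppose there are an equivalent norm $|\cdot|_*$ on $H$, $\theta\in(0,1)$ and $\rho>0$ such that $W=\{\varphi\in A:|\varphi-\varphi_*|_*<\rho\}\subset V$ and $|\mathcal P(\varphi)-\varphi_*|_*\le\theta|\varphi-\varphi_*|_*$ on $W$. Then the solution through $\varphi_*$ extends to a periodic solution $x^*$ on $\mathbb R$ that is exponentially orbitally stable.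
\end{lemma}

\begin{proof}
Let $\omega_*=M+s(\varphi_*)>1$. Since $\Phi(\omega_*,\varphi_*)=\varphi_*$, uniqueness gives $x^{\varphi_*}(t+\omega_*)=x^{\varphi_*}(t)$ for $t\ge-1$, and the periodic extension $x^*$ is a solution on $\mathbb R$. Let $\mathcal O$ be its orbit, a compact set.

First let $\varphi\in W$ and $\varphi_k=\mathcal P^k(\varphi)\in W$. Then $\varphi_k=x^\varphi_{a_k}$ with $a_0=0$ and $1<a_{k+1}-a_k\le M+1$, and $|\varphi_k-\varphi_*|_*\le\theta^k|\varphi-\varphi_*|_*$. As $a_k\to\infty$, every $t\ge0$ lies in some $[a_k,a_{k+1}]$, and then $t\le(k+1)(M+1)$, so $\theta^k\le\theta^{-1}e^{-\gamma t}$ with $\gamma=-\log\theta/(M+1)>0$. By Lemma~\ref{lem:semiflow}(a) and the equivalence of norms,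
\begin{equation}\label{eq:onA}
\operatorname{dist}(x^\varphi_t,\mathcal O)\le e^{L(M+1)}\|\varphi_k-\varphi_*\|\le K_1e^{-\gamma t}\|\varphi-\varphi_*\|
\end{equation}
with $K_1$ independent of $\varphi$ and $t$.

Now let $\varphi\in C$, $d=\operatorname{dist}(\varphi,\mathcal O)$, and choose $\tau\in[0,\omega_*)$ with $\|\varphi-x^*_\tau\|=d$. For $\psi=\Phi(\omega_*-\tau,\varphi)$ we have $\|\psi-\varphi_*\|\le e^{L\omega_*}d$. The map $\mathcal P$ is $C^1$ on $V$ by Lemma~\ref{lem:semiflow}(c), because $M+s>1$; hence it is Lipschitz near $\varphi_*$. So for small $d$ we have $\psi\in V$, $\mathcal P(\psi)\in W$ and $\|\mathcal P(\psi)-\varphi_*\|\le K_2d$. The state $\mathcal P(\psi)$ is reached at a time $a\le\bar a:=\omega_*+M+1$. For $t\le a$ we have $\operatorname{dist}(x^\varphi_t,\mathcal O)\le e^{L\bar a}d\le e^{(L+\gamma)\bar a}e^{-\gamma t}d$, and for $t\ge a$ estimate \eqref{eq:onA} gives the bound $K_1K_2e^{\gamma\bar a}e^{-\gamma t}d$.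
\end{proof}

\begin{lemma}\label{lem:floquet}
Let $p$ be a nonconstant $\omega$-periodic solution of $x'(t)=g(x(t-1))$ whose multiplier $1$ is algebraically simple and whose other multipliers lie in $|\mu|<\theta_0<1$. Then $p$ is exponentially orbitally stable.
\end{lemma}

\begin{proof}
\emph{The hyperplane.} By Lemma~\ref{lem:semiflow}(b), $U=D_\varphi\Phi(\omega,p_0)$ is the monodromy operator, restricted to real functions. Choose $m$ with $M:=m\omega>3$; then $D_\varphi\Phi(M,p_0)=U^m$. Let $e=(p')_0$, so $e\ne0$ and $Ue=e$. The spectral projection for the eigenvalue $1$ has rank one by simplicity, and it commutes with complex conjugation because $U$ does and the circle of integration is symmetric about the real axis. On $C$ it therefore has the form $\varphi\mapsto\ell(\varphi)e$ with a bounded real functional $\ell$, $\ell(e)=1$. The space $H=\ker\ell$ is closed and $U$-invariant, and the spectral radius of $U|_H$ is at most $\theta_0$. Fix $\theta_1\in(\theta_0,1)$. By the spectral radius formula, $|\xi|_*=\sup_{k\ge0}\theta_1^{-k}\|U^k\xi\|$ is an equivalent norm on $H$, and $|U\xi|_*\le\theta_1|\xi|_*$.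

\emph{The return map.} The function $h(s,\varphi)=\ell(\Phi(M+s,\varphi)-p_0)$ is $C^1$ for $|s|\le1$, with $h(0,p_0)=0$ and $\partial_sh(0,p_0)=\ell(e)=1$. The implicit function theorem gives a $C^1$ function $s$ on a neighborhood $V$ of $p_0$ with $s(p_0)=0$, $|s|\le1$ and $h(s(\varphi),\varphi)=0$, that is, $\mathcal P(\varphi)=\Phi(M+s(\varphi),\varphi)\in A:=p_0+H$. For $\xi\in H$ we have $Ds(p_0)\xi=-\ell(U^m\xi)=0$, hence $D\mathcal P(p_0)\xi=U^m\xi+(Ds(p_0)\xi)e=U^m\xi$. As $\mathcal P$ maps into $A$, each $D\mathcal P(\varphi)|_H$ is an operator on $H$, and it depends continuously on $\varphi$. So its $|\cdot|_*$-norm is at most some $\theta<1$ on a small $|\cdot|_*$-ball in $A$ around $p_0$, and the mean value inequality gives the hypothesis of Lemma~\ref{lem:return} with $\varphi_*=p_0$.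
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\varepsilon=R^{-3n}/16$, let $f$, $T$, $p$ be as in Section~\ref{sec:construction}, and put $D=10+nT$ and $F=Df$. Then $F$ has the required properties because $f$ has them. By the scaling in Section~\ref{sec:floquet}, $s\mapsto p(Ds)$ is a periodic solution of $x'(t)=F(x(t-1))$. Its sign changes are counted in Proposition~\ref{prop:solution}, its multipliers are located by Propositions~\ref{prop:chi} and~\ref{prop:roots}, and Lemma~\ref{lem:floquet} applies with $\theta_0=1/R$.
\end{proof}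

\section{Perturbation of the nonlinearity}\label{sec:robust}

We prove Theorem~\ref{thm:B}. Now $p$ denotes the rescaled solution for $F$, and $M>3$, $\ell$, $H$, $A=p_0+H$, $U^m$, $|\cdot|_*$ are as in the proof of Lemma~\ref{lem:floquet} for $F$. Let $L=\sup|F'|$ and $\kappa=\sup|g-F|+\sup|g'-F'|\le1$, and let $\Phi_F,\Phi_g$ be the two semiflows. Since $F'$ has compact support, it is uniformly continuous; let $\varpi$ be its modulus of continuity. The inequalities $F(-9)<F(-4)>F(4)$ persist for $g$ when $\kappa$ is small, so $g$ is not monotone.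

The plan is to show that the return map for $g$ is $C^1$-close to the one for $F$ on a fixed ball, so that it is still a contraction. The ball is not compact, so uniformity has to come from explicit estimates.

\medskip
\noindent\emph{Step 1: the semiflows.} Let $X=\{(t,\varphi):|t-M|\le1,\ \|\varphi-p_0\|\le1\}$; on $X$ we have $t>2$. We claim that, as $\kappa\to0$, the maps $\Phi_g,\partial_t\Phi_g,D_\varphi\Phi_g$ converge to $\Phi_F,\partial_t\Phi_F,D_\varphi\Phi_F$ uniformly on $X$. Let $x,y$ be the solutions for $F,g$ with the same initial value. From $|F(x)-g(y)|\le\kappa+L|x-y|$ and Gronwall's inequality we get $|x-y|\le\kappa te^{Lt}$ on $[-1,t]$. This gives the first convergence and, with Lemma~\ref{lem:semiflow}(c), the second. For the third let $v,\tilde v$ solve the variational equations for $F,g$ with the same initial value of norm at most $1$. On $[-1,t]$ we have $|\tilde v|\le e^{(L+1)t}$ and $|F'(x)-g'(y)|\le\kappa':=\kappa+\varpi(\kappa te^{Lt})$. Hence $|v'(s)-\tilde v'(s)|\le\kappa'e^{(L+1)t}+L|v(s-1)-\tilde v(s-1)|$, and so $\|v_t-\tilde v_t\|\le\kappa'te^{(2L+1)t}$.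

The three maps for $F$ are also bounded and uniformly continuous on $X$. Since $t>2$, the segments $x_t$, $x_{t-1}$, $v_t$ lie in $[0,\infty)$, where $|x'|\le\sup|F|$ and $|v'|\le Le^{L(M+1)}$ up to time $M+1$; this gives Lipschitz bounds in $t$. In $\varphi$, Lemma~\ref{lem:semiflow}(a) handles $\Phi_F$ and $\partial_t\Phi_F=F\circ x_{t-1}$, and the estimate in the proof of Lemma~\ref{lem:semiflow}(c) with $m\le\varpi(e^{Lt}\|\varphi-\tilde\varphi\|)$ handles $D_\varphi\Phi_F$.

\medskip
\noindent\emph{Step 2: the return maps.} Let $h_g(s,\varphi)=\ell(\Phi_g(M+s,\varphi)-p_0)$, and define $h_F$ in the same way. Choose $s_0,\rho_1\in(0,1]$ such that $\partial_sh_F\ge\frac34$ for $|s|\le s_0$, $\|\varphi-p_0\|\le\rho_1$, and $|h_F(0,\varphi)|\le s_0/4$ for $\|\varphi-p_0\|\le\rho_1$. Let $V$ be the open ball of radius $\rho_1$ around $p_0$. For small $\kappa$, Step 1 gives $\partial_sh_g\ge\frac12$ and $|h_g(0,\varphi)|<s_0/2$ on the same sets. Then $h_g(\cdot,\varphi)$ is increasing on $[-s_0,s_0]$ and has opposite signs at the ends, so it has a unique zero $s_g(\varphi)\in(-s_0,s_0)$, and $s_g$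 is $C^1$ on $V$ by the implicit function theorem. The same holds for $F$, with $s_F(p_0)=0$. Since
\[
\tfrac12|s_g-s_F|\le|h_g(s_g,\varphi)-h_g(s_F,\varphi)|=|h_F(s_F,\varphi)-h_g(s_F,\varphi)|,
\]
$s_g\to s_F$ uniformly on $V$. By the uniform convergence, boundedness and uniform continuity in Step 1, the derivative $Ds_g(\varphi)=-(D_\varphi h_g/\partial_sh_g)(s_g(\varphi),\varphi)$ converges uniformly to $Ds_F$. For the same reasons $\mathcal P_g(\varphi)=\Phi_g(M+s_g(\varphi),\varphi)\in A$ and $D\mathcal P_g=D_\varphi\Phi_g+\partial_t\Phi_g\,Ds_g$ converge uniformly on $V$ to $\mathcal P_F$ and $D\mathcal P_F$.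

\medskip
\noindent\emph{Step 3: the periodic solution.} As in the proof of Lemma~\ref{lem:floquet}, $\mathcal P_F(p_0)=p_0$ and $D\mathcal P_F(p_0)|_H=U^m|_H$, so there are $\rho>0$ and $\theta<1$ such that the closed ball $\bar W=\{\varphi\in A:|\varphi-p_0|_*\le\rho\}$ lies in $V$ and $D\mathcal P_F|_H$ has $|\cdot|_*$-norm at most $\theta$ on it. Let $\theta'=(1+\theta)/2$. For small $\kappa$ the norm of $D\mathcal P_g|_H$ is at most $\theta'$ on $\bar W$ and $|\mathcal P_g(p_0)-p_0|_*<(1-\theta')\rho$. Then $\mathcal P_g$ is a $\theta'$-contraction on $\bar W$ with $|\mathcal P_g(\varphi)-p_0|_*<\theta'\rho+(1-\theta')\rho=\rho$. It has a fixed point $\varphi_g$ with $|\varphi_g-p_0|_*<\rho$, and $|\varphi_g-p_0|_*\le|\mathcal P_g(p_0)-p_0|_*/(1-\theta')\to0$ as $\kappa\to0$. Lemma~\ref{lem:return}, applied on a small ball around $\varphi_g$ in $\bar W$, shows that the solution $p^g$ through $\varphi_g$ is periodic and exponentially orbitally stable. Since $\operatorname{sc}(p_0)\ge2$, there are $s'_0<s'_1<s'_2$ in $[-1,0]$ with $p_0(s'_{i-1})p_0(s'_i)<0$ for $i=1,2$, and for small $\kappa$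 the same inequalities hold for $\varphi_g$. So $p^g$ takes both signs, is nonconstant, and is rapidly oscillating.

\medskip
\noindent\emph{Step 4: an analytic $g$.} Let $g_a$ be the convolution of $F$ with the centered Gaussian of variance $a>0$. Since $F$ is bounded, $g_a$ extends to an entire function. Since $F$ and $F'$ are bounded and uniformly continuous, $g_a\to F$ and $g_a'\to F'$ uniformly as $a\to0$. The convolution may move the zero, and we correct this by a translation. We have $F'(0)=-2D\varepsilon\eta'(0)/\delta<0$; this is where $\eta'(0)>0$ is used. Choose $r_1>0$ with $F'\le F'(0)/2$ on $[-r_1,r_1]$. The number $\inf_{|x|\ge r_1}|F(x)|$ is positive, because $F$ vanishes only at $0$ and is constant and nonzero near $\pm\infty$. For small $a$, therefore, $g_a$ has the sign of $F$ on $|x|\ge r_1$ and is strictly decreasing on $[-r_1,r_1]$. It has exactly one zero $x_a\in(-r_1,r_1)$, is positive to the left and negative to the right of it, and $\frac12|F'(0)||x_a|\le|F(x_a)|=|F(x_a)-g_a(x_a)|\to0$. Then $g(x)=g_a(x+x_a)$ is real analytic with negative feedback, and $\sup|g-F|+\sup|g'-F'|\to0$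 as $a\to0$ by the uniform continuity of $F$ and $F'$. This completes the proof of Theorem~\ref{thm:B}. \qed

\section{Adding many periods to the delay}\label{sec:limit}

We prove Theorem~\ref{thm:C}. The first statement follows from $p(t-r-nT)=p(t-r)$. For the second we need a substitute for the relation $\mu=G(\mu^{-n})$ when $f$ is arbitrary. If $v(t+T)=\mu v(t)$, then $v(t-r-nT)=\mu^{-n}v(t-r)$, so the long delay can be traded for the short delay $r$ and a factor $\mu^{-n}$ in front of the coefficient. This suggests treating the factor as a free complex parameter $\alpha$.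

Let $b(t)=f'(p(t-r))$, a continuous $T$-periodic function with $\int_0^Tb=B\neq0$. For $\alpha\in\mathbb C$ let $U(\alpha)$ be the monodromy operator on $C([-r,0],\mathbb C)$ of
\begin{equation}\label{eq:alpha}
v'(t)=\alpha\,b(t)\,v(t-r).
\end{equation}
Each step of length $r$ in the method of steps raises the degree in $\alpha$ by one, so the solution on $[-r,T]$, and with it $U(\alpha)$, is a polynomial in $\alpha$ whose coefficients are bounded operators applied to the initial value.

\medskip
\noindent\emph{Step 1: an analytic eigenvalue with $\mu'(0)=B$.} For $\alpha=0$ solutions equal $\varphi(0)$ on $[0,\infty)$. Thus $U(0)$ fixes the constant function $\mathbf 1$, preserves the closed complement $\{\varphi:\varphi(0)=0\}$ of $\mathbb C\mathbf 1$, and satisfies $U(0)^k=0$ on this complement for $kT\ge r$. Hence $1$ is an isolated, algebraically simple eigenvalue of $U(0)$, and the rest of the spectrum is $\{0\}$. For small $|\alpha|$ the circle $|z-1|=\frac12$ lies in the resolvent set of $U(\alpha)$, and $Q(\alpha)=\frac1{2\pi i}\oint_{|z-1|=1/2}(z-U(\alpha))^{-1}dz$ is a projection that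 commutes with $U(\alpha)$ and is analytic in $\alpha$. Projections at distance less than $1$ have the same rank, so $Q(\alpha)$ has rank one. Since $Q(\alpha)\mathbf 1\to\mathbf 1$, the function $\psi_\alpha=Q(\alpha)\mathbf 1/(Q(\alpha)\mathbf 1)(0)$ is defined and analytic for small $|\alpha|$, spans the range of $Q(\alpha)$, and tends uniformly to $\mathbf 1$. Therefore $U(\alpha)\psi_\alpha=\mu(\alpha)\psi_\alpha$ with $\mu(\alpha)=(U(\alpha)\psi_\alpha)(0)$ analytic and $\mu(0)=1$. The solution $v^\alpha$ of \eqref{eq:alpha} with initial value $\psi_\alpha$ tends to $1$ uniformly on $[-r,T]$ as $\alpha\to0$, and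
\[
\mu(\alpha)-1=v^\alpha(T)-v^\alpha(0)=\alpha\int_0^Tb(t)\,v^\alpha(t-r)\,dt .
\]
Dividing by $\alpha$ and letting $\alpha\to0$ gives $\mu'(0)=B\ne0$.

\medskip
\noindent\emph{Step 2: solving $\alpha\mu(\alpha)^n=1$.} Choose $\rho_0<1$ such that $\mu$ is defined and nonzero on $|\alpha|<\rho_0$, and let $\Omega=\{0<|\alpha|<\rho_0\}$, a connected open set. Since $\mu$ is nonconstant, it is an open map, and as $\mu(0)=1$ there are $\alpha_1,\alpha_2\in\Omega$ with $|\mu(\alpha_1)|>1>|\mu(\alpha_2)|$. The holomorphic functions $h_n(\alpha)=\alpha\mu(\alpha)^n$ omit the value $0$ in $\Omega$. Montel's theorem states that a sequence of holomorphic functions on a connected open set that omit the values $0$ and $1$ has a subsequence converging locally uniformly either to a holomorphic function or to $\infty$. Neither can happen for a subsequence of $(h_n)$, because $h_n(\alpha_1)\to\infty$ and $h_n(\alpha_2)\to0$. Hence only finitely many $h_n$ omit the value $1$.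

\medskip
\noindent\emph{Step 3: the multiplier.} For all large $n$ there is thus $\alpha\in\Omega$ with $\alpha\mu^n=1$, where $\mu=\mu(\alpha)$, and $|\mu|^n=1/|\alpha|>1$. The solution $v=v^\alpha$ satisfies $v_T=\mu v_0$, hence $v(t+T)=\mu v(t)$ for $t\ge-r$, and this relation extends it to a nonzero solution of \eqref{eq:alpha} on $\mathbb R$. It satisfies
\[
v'(t)=\mu^{-n}b(t)\,v(t-r)=b(t)\,v(t-r-nT),\qquad b(t)=f'(p(t-r-nT)).
\]
By Lemma~\ref{lem:full}, $\mu$ is a Floquet multiplier of $p$ for the delay $r+nT$, and $|\mu|>1$. This proves Theorem~\ref{thm:C}. \qed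

\begin{remark}\label{rem:C}
In the construction of Section~\ref{sec:construction} the function $\mu(\alpha)$ is the polynomial $G$: for \eqref{eq:alpha} with $r=10$ the jump rule holds with $\alpha\beta_i$ in place of $\beta_i$, which is \eqref{eq:system} with $\alpha$ a number, so $Y(j)=G(\alpha)Y(j-1)$. For fixed $\varepsilon>0$ the pair $f,p$ does not depend on $n$ and has $B=-3\varepsilon\ne0$, so Theorem~\ref{thm:C} yields a multiplier outside the unit circle for all large $n$; the conclusion of Proposition~\ref{prop:roots} cannot hold for all $n$ with one $\varepsilon$. The hypothesis $B\ne0$ cannot be dropped from Theorem~\ref{thm:C}, which does not assume negative feedback: for $\varepsilon=0$ the polygon is still admissible, $B=0$ and $G\equiv1$, the recurrence is $Y(j)=Y(j-1)$, and $1$ is the only multiplier for every $n$.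
\end{remark}

\begin{thebibliography}{1}

\bibitem{Kennedy}
Benjamin B. Kennedy,
\texttt{http://cupola.gettysburg.edu/\allowbreak cgi/\allowbreak viewcontent.cgi?\allowbreak article=1024\&\allowbreak context=mathfac}

\end{thebibliography}
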